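\title{A Three-Element Structure with a co-NEXPTIME-Complete pp-Definability Problem}

\begin{abstract}
For a fixed finite relational structure $\mathbf A$, the problem $\operatorname{PP-DEF}(\mathbf A)$ asks whether a relation, given as a list of tuples, is definable in $\mathbf A$ by a primitive positive formula. We show that this problem is co-NEXPTIME-complete for a suitable $\mathbf A$, and that $\mathbf A$ can be taken with three elements and one relation, while on at most two elements the problem is in P. The reduction takes an exponentially long formula with logarithmically many free variables and removes one tuple from its solution set. The removed tuple is a solution exactly when a square of exponential side can be tiled, and a tiling is then converted into a polymorphism that produces the removed tuple from the remaining ones.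
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a finite nonempty set and $\Gamma$ a finite set of relations on $A$. A \emph{primitive positive formula} (pp-formula) over $\Gamma$ is a first-order formula
\[
\exists \vec y\ \bigwedge_{i}\alpha_i(\vec x,\vec y),
\]
where the conjunction is finite, each \emph{atom} $\alpha_i$ applies a relation from $\Gamma\cup\{=\}$ to a tuple of variables from $\vec x\cup\vec y$, and all variables range over $A$. A relation $r$ on $A$ is \emph{pp-definable} over $\Gamma$ if it is the set of tuples $\vec x$ that satisfy some pp-formula. In other words, $r$ is what remains of the solution set of a system of $\Gamma$-constraints after the auxiliary variables $\vec y$ are projected away; pp-definability measures what $\Gamma$ can express when auxiliary variables are free of charge.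

The problem PP-DEF takes as input a finite nonempty domain $A$, a finite set $\Gamma$ of relations on $A$ and a further relation $r$ on $A$, all given as lists of tuples, and asks whether $r$ is pp-definable over $\Gamma$. It is known that PP-DEF is in co-NEXPTIME, and that there is a $k\ge3$ such that PP-DEF restricted to $k$-element domains is co-NEXPTIME-complete under polynomial-time reductions. For a fixed finite structure $\mathbf A=\langle A;\Gamma\rangle$ of finite signature, the \emph{local problem} $\operatorname{PP-DEF}(\mathbf A)$ takes only $r$ as input. For the algebraic dual GEN-CLO of PP-DEF, the problem of clone generation, Kozik proved that there is a fixed finite algebra whose local problem is EXPTIME-complete. The analogous question for relations comes from \cite{ppdef}: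
\begin{quote}
Is there a fixed finite relational structure $\mathbf A$ for which $\operatorname{PP-DEF}(\mathbf A)$ is co-NEXPTIME-complete?
\end{quote}

Two considerations point in opposite directions. A nonempty relation $r$ fails to be pp-definable exactly when some \emph{polymorphism} of $\mathbf A$, an operation preserving all relations of $\Gamma$, fails to preserve $r$, and such an operation can be taken of arity $|r|$ (Section~\ref{sec:pol}). Its table has $|A|^{|r|}$ entries, so the natural witness stays exponentially large when $\mathbf A$ is fixed. On the other hand, once $\mathbf A$ is fixed its polymorphisms are fixed too, and it may be enough to test a few of them. For $\mathbf A=\langle\{0,1\};\le\rangle$ the polymorphisms are the monotone Boolean operations, which are compositions of $\wedge$, $\vee$ and the two constant operations; so a nonempty $r$ is pp-definable if and only if it is closed under coordinatewise $\wedge$ and $\vee$ and contains the two constant tuples, and this is tested in polynomial time. The same happens for every structure on two elements. A hardness proof for the local problem must therefore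 use a structure whose polymorphisms are not generated by finitely many operations, it must put the whole instance into the single relation $r$, and it must write $r$ down in polynomial time without knowing whether $r$ is definable. All of this is possible.

\begin{theorem}\label{thm:main}
There is a fixed finite relational structure $\mathbf A$ of finite signature for which $\operatorname{PP-DEF}(\mathbf A)$ is co-NEXPTIME-complete under polynomial-time reductions.
\end{theorem}

\begin{theorem}\label{thm:sharp}
There is a structure $\mathbf B=\langle\{0,1,\infty\};\varrho\rangle$ with three elements and one relation for which $\operatorname{PP-DEF}(\mathbf B)$ is co-NEXPTIME-complete. If $|A|\le2$, or more generally if the polymorphism clone of $\mathbf A$ is finitely generated, then $\operatorname{PP-DEF}(\mathbf A)\in\mathrm P$. So $3$ is the least possible domain size.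
\end{theorem}

Theorem~\ref{thm:sharp} contains Theorem~\ref{thm:main}, but the mechanism is much easier to see over a domain with one element for each purpose. We therefore prove Theorem~\ref{thm:main} first and independently (Sections~\ref{sec:method}--\ref{sec:A}), and then show in Section~\ref{sec:B} how three elements can do the same work. The upper bounds are in Section~\ref{sec:pol}.

\section{Polymorphisms and the upper bounds}\label{sec:pol}

Let $C$ be a finite nonempty index set; its elements are called \emph{columns}. Functions $a_1,\dots,a_k\in A^C$ form the rows of a matrix, and we say that $(a_1,\dots,a_k)$ lies \emph{columnwise} in a $k$-ary relation $S$ if $(a_1(i),\dots,a_k(i))\in S$ for every $i\in C$. An operation $F\colon A^C\to A$, of arity $|C|$, \emph{preserves} $S$ if $(F(a_1),\dots,F(a_k))\in S$ whenever $(a_1,\dots,a_k)$ lies columnwise in $S$. A \emph{polymorphism} of $\mathbf A=\langle A;\Gamma\rangle$ is an operation that preserves every relation of $\Gamma$.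

\begin{lemma}\label{lem:easy}
Every polymorphism of $\mathbf A$ preserves every relation that is pp-definable over $\Gamma$.
\end{lemma}

\begin{proof}
Let $r$ be defined by $\exists\vec y\,\varphi(\vec x,\vec y)$, let $F\colon A^C\to A$ be a polymorphism, and let a tuple of $r$ be given for each $i\in C$. Extend the $i$-th tuple to an assignment satisfying $\varphi$. Each variable $\xi$ then has a row of values $\bar\xi\in A^C$, and the rows lie columnwise in the relation of every atom. Since $F$ preserves the relations of $\Gamma$, and equality, the assignment $\xi\mapsto F(\bar\xi)$ satisfies $\varphi$. Its restriction to $\vec x$ is the image under $F$ of the given tuples, which therefore lies in $r$.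
\end{proof}

This lemma is the only general fact used in the hardness proofs. The upper bounds use its converse.

\begin{theorem}[Bodnarchuk, Kalu\v{z}nin, Kotov and Romov \cite{bkkr}; Geiger \cite{geiger}]\label{thm:galois}
A nonempty relation on $A$ is pp-definable over $\Gamma$ if and only if it is preserved by all polymorphisms of $\langle A;\Gamma\rangle$.
\end{theorem}

The empty relation needs a separate word. It is pp-definable if and only if some pp-formula over $\Gamma$ is unsatisfiable: given such a formula, quantify all its variables and add atoms $x_j=x_j$ for the required number of new free variables. So for empty $r$ the answer depends only on $\mathbf A$.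

Recall that EXPTIME and NEXPTIME consist of the languages decided in deterministic, respectively nondeterministic, time $2^{k(a)}$ for a polynomial $k$ in the input length $a$, and that co-NEXPTIME consists of the complements of languages in NEXPTIME. We use two textbook facts: NEXPTIME has a complete language, and $\mathrm P\subsetneq\mathrm{EXPTIME}$ by the time hierarchy theorem. All reductions constructed below are polynomial-time many-one reductions.

\begin{proposition}\label{prop:upper}
For every finite structure $\mathbf A$ of finite signature, $\operatorname{PP-DEF}(\mathbf A)$ is in co-NEXPTIME.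
\end{proposition}

This is the known upper bound for PP-DEF, since $r\mapsto(A,\Gamma,r)$ is a polynomial-time reduction. We recall the reason, because it shows which object a hardness proof has to exploit. Let $r$ be nonempty and suppose that a polymorphism $f$ of arity $p$ sends tuples $\mathbf z_1,\dots,\mathbf z_p\in r$ to a tuple outside $r$. Take $C=r$ as the set of columns and put $F(a)=f(a(\mathbf z_1),\dots,a(\mathbf z_p))$ for $a\in A^r$. Then $F$ is a polymorphism of arity $|r|$ that sends the list of all tuples of $r$ outside $r$. A nondeterministic machine guesses the $|A|^{|r|}$ values of $F$, checks for each $S\in\Gamma$ the $|S|^{|r|}$ matrices with columns in $S$, and evaluates $F$ on the list of $r$. By Theorem~\ref{thm:galois} it accepts exactly the nonempty relations that are not pp-definable.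

A \emph{clone} on $A$ is a set of operations on $A$ that contains all projections and is closed under composition; it is \emph{finitely generated} if it is the smallest clone containing some finite set of operations. The operations preserving a given relation form a clone, and hence so do the polymorphisms of $\mathbf A$.

\begin{proposition}\label{prop:P}
If the polymorphism clone of $\mathbf A$ is finitely generated, in particular if $|A|\le2$, then $\operatorname{PP-DEF}(\mathbf A)\in\mathrm P$, and $\operatorname{PP-DEF}(\mathbf A)$ is not co-NEXPTIME-complete.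
\end{proposition}

\begin{proof}
Let $f_1,\dots,f_j$ generate the polymorphism clone. The operations preserving $r$ form a clone, so all polymorphisms preserve $r$ if and only if $f_1,\dots,f_j$ do. For a generator of arity $k$ there are $|r|^k$ matrices with columns in $r$ to check, and $k$ does not depend on $r$. With Theorem~\ref{thm:galois} and the remark on the empty relation this gives a polynomial-time algorithm. All clones on a two-element set are finitely generated (Post \cite{post}), and on a one-element set the only clone is generated by the empty set of operations. Finally, if a problem in P were co-NEXPTIME-hard, then $\mathrm{EXPTIME}\subseteq\text{co-NEXPTIME}\subseteq\mathrm P$, against the time hierarchy theorem.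
\end{proof}

In particular the structures $\mathbf A$ and $\mathbf B$ constructed below have polymorphism clones that are not finitely generated.

\section{The method: one missing tuple}\label{sec:method}

Let $\Phi$ be a pp-formula over $\Gamma$, let $t$ be a tuple of values for its free variables, and put
\[
r=\{\mathbf z : \mathbf z\ne t,\ \Phi(\mathbf z)\}.
\]
If $\Phi(t)$ fails, then $\Phi$ defines $r$. We want a design in which, conversely, $r$ is not pp-definable when $\Phi(t)$ holds. By Lemma~\ref{lem:easy} it suffices to find a polymorphism that sends some tuples of $r$ to $t$, and the proof of that lemma suggests how to look for it. Choose a family of solutions of the atoms of $\Phi$, one for each column $i\in C$, whose free parts lie in $r$. Each variable $\xi$ gets a row $\bar\xi\in A^C$; these rows are the \emph{special functions}. Given a solution $\sigma$ with free part $t$, try to define $F(\bar\xi)=\sigma(\xi)$. It remains to define $F$ on the other functions, and for this we reserve an element $\infty$ that switches constraints off.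

\begin{lemma}\label{lem:absorb}
Let $\infty\in A$, and suppose that each $S\in\Gamma$ has a set of positions, called \emph{inputs}, such that $S$ contains every tuple with $\infty$ in an input position. Let $\Sigma\subseteq A^C$ and let $F\colon A^C\to A$ take the value $\infty$ outside $\Sigma$. Suppose that $(F(a_1),\dots,F(a_k))\in S$ whenever $S\in\Gamma$, $(a_1,\dots,a_k)$ lies columnwise in $S$, and all $a_j$ in input positions belong to $\Sigma$. Then $F$ is a polymorphism.
\end{lemma}

\begin{proof}
If some $a_j$ in an input position is outside $\Sigma$, the image tuple has $\infty$ in an input position.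
\end{proof}

The positions that are not inputs are called \emph{outputs}. Three things are now required.
\begin{itemize}
\item \emph{Separation.} Variables with different values under $\sigma$ have different special functions, so that $F$ is well defined.
\item \emph{Rigidity.} When special functions stand in the input positions of a relation that holds columnwise, the situation is essentially an atom of $\Phi$, so that $\sigma$ already satisfies what is demanded of $F$.
\item \emph{Listability.} All solutions $\mathbf z\ne t$ of $\Phi$ can be listed quickly, without deciding $\Phi(t)$.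
\end{itemize}
With $m$ columns there is room for exponentially many special functions, and this is where an exponentially large object can be stored. The smallest instance is a counter with two binary digits.

\begin{example}\label{ex:counter}
Let $(T,\mathrm{Hor})$ be a finite directed graph and $\mu\in T$. We encode the question whether there is a walk $\tau_0=\mu,\tau_1,\tau_2,\tau_3$ with $(\tau_h,\tau_{h+1})\in\mathrm{Hor}$. The domain consists of $T$ and new elements $\mathsf L,\mathsf M,\mathsf G,p_0,p_1,*,\infty$. There are two ternary relations whose first two positions are inputs. Besides the triples with $\infty$ in an input position they contain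
\[
\begin{array}{ll}
S: & (\mathsf L,p_1,p_0),\ (\mathsf M,p_0,p_1),\ (\mathsf G,p_0,p_0),\ (\mathsf G,p_1,p_1),\\
   & (*,\sigma,\sigma')\text{ for }(\sigma,\sigma')\in\mathrm{Hor};\\[2pt]
St: & (\mathsf M,\mathsf G,p_0),\ (\mathsf L,\mathsf M,p_0),\ (*,*,\mu).
\end{array}
\]
The first line describes what happens to one binary digit when $1$ is added to a number: the lowest digit $0$ becomes $1$ (letter $\mathsf M$), less significant digits change from $1$ to $0$ (letter $\mathsf L$), digits of greater significance stay (letter $\mathsf G$). Let
\[
\Phi(x_1,x_2)=\exists g_0g_1g_2g_3\ \ St(x_1,x_2,g_0)\wedge S(x_2,g_0,g_1)\wedge S(x_1,g_1,g_2)\wedge S(x_2,g_2,g_3)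
\]
and $t=(*,*)$. A pair containing $\infty$ satisfies $\Phi$: put all $g_h=\infty$. A pair without $\infty$ must, by the atom $St$, be $(\mathsf M,\mathsf G)$, $(\mathsf L,\mathsf M)$ or $t$. The first two extend to solutions, which are the columns $\kappa_1,\kappa_2$ of the table
\[
\begin{array}{c|cccccc}
 & \bar x_1&\bar x_2&\bar g_0&\bar g_1&\bar g_2&\bar g_3\\ \hline
\kappa_1&\mathsf M&\mathsf G&p_0&p_0&p_1&p_1\\
\kappa_2&\mathsf L&\mathsf M&p_0&p_1&p_0&p_1
\end{array}
\]
(printed here as lines). Each of them follows one digit of the numbers $h=0,1,2,3$, and $\bar g_h$ spells $h$ in binary. The pair $t$ satisfies $\Phi$ if and only if the walk exists: $St$ gives $g_0=\mu$, and an $S$-atom with inputs $*$ and $\sigma\in T$ asks for an edge out of $\sigma$. So $r$ consists of the pairs containing $\infty$ and of $(\mathsf M,\mathsf G)$, $(\mathsf L,\mathsf M)$, whatever the graph is.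

Suppose that the walk exists. Define a binary operation by $F(\bar x_1)=F(\bar x_2)=*$, $F(\bar g_h)=\tau_h$, and $F=\infty$ elsewhere. We check the hypothesis of Lemma~\ref{lem:absorb}. Let $(a_1,a_2,a_3)$ lie columnwise in $S$ with $a_1,a_2$ special. Special functions avoid $*$ and $\infty$, so both columns come from the first line, and $a_1$ is $\bar x_1$ or $\bar x_2$. If $a_1=\bar x_1=(\mathsf M,\mathsf L)$, then $a_2=(p_0,p_1)=\bar g_1$ and $a_3=(p_1,p_0)=\bar g_2$. If $a_1=\bar x_2=(\mathsf G,\mathsf M)$, then $a_2=(p_c,p_0)=\bar g_{2c}$ and $a_3=(p_c,p_1)=\bar g_{2c+1}$ for a bit $c$. In each case the image is $(*,\tau_h,\tau_{h+1})\in S$. For $St$, the special function $a_1$ takes values in $\{\mathsf M,\mathsf L\}$, so $a_1=\bar x_1$, whence $a_2=\bar x_2$, $a_3=\bar g_0$, and the image is $(*,*,\mu)$. Thus $F$ is a polymorphism. It sends the two tuples $(\mathsf M,\mathsf G),(\mathsf L,\mathsf M)\in r$ to $(F(\bar x_1),F(\bar x_2))=t\notin r$. So $r$ is pp-definable if and only if there is no walk.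
\end{example}

With $m$ digits the same scheme counts to $2^m$ on $m$ columns, but it has two defects. It needs one \emph{control} $x_k$ for each digit; if all of them are free variables, then $r$ contains the at least $|A|^{m-1}$ tuples with first entry $\infty$, and for large $m$ listing $r$ takes longer than the walk. Also, the relation $St$ would have arity $m+1$, while the signature has to be fixed. Section~\ref{sec:A} removes both defects at once: it derives $N=2^n$ controls from $n+1$ free variables along a binary tree of ternary atoms. Then $r$ has size $|A|^{O(n)}=N^{O(1)}$, while the counter has more than $N$ digits. Two such counters address a square of side greater than $2^N$, and walks are replaced by tilings.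

\section{Tiling a square of exponential side}\label{sec:tile}

The tile set will be part of the fixed structure, so we need a tiling problem in which the tiles are fixed and the instance is only an initial segment of the bottom row. Fix a finite set $T$ and $\mathrm{Hor},\mathrm{Ver}\subseteq T^2$. An instance of TILE is a word $w=(w_0,\dots,w_{N-1})\in T^N$ with $N=2^n$, $n\ge1$. Put $Z=2^{N+n}$; the counter of Section~\ref{sec:A} will have exactly $N+n$ digits. A \emph{tiling for $w$} is a map $\tau\colon\{0,\dots,Z-1\}^2\to T$ with $\tau(j,0)=w_j$ for $j<N$, such that $(\tau(h,v),\tau(h+1,v))\in\mathrm{Hor}$ and $(\tau(h,v),\tau(h,v+1))\in\mathrm{Ver}$ whenever both entries are defined. TILE asks whether a tiling for $w$ exists. For a condition $\mathcal C$ we write $[\![\mathcal C]\!]\in\{0,1\}$ for its truth value.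

\begin{lemma}\label{lem:tile}
There are fixed $T,\mathrm{Hor},\mathrm{Ver}$, a NEXPTIME-complete language $\mathcal L$, and a polynomial-time map $x\mapsto w$ from words to instances of TILE such that $x\in\mathcal L$ if and only if there is a tiling for $w$. In particular TILE is NEXPTIME-hard.
\end{lemma}

\begin{proof}
Row $v$ of a tiling will describe the tape of a Turing machine after $v$ steps. A tiling has no place for an acceptance condition, so we first turn acceptance into running for a long time.

\emph{The machine.} Let $\mathcal L$ be NEXPTIME-complete and decided by a nondeterministic machine $\mathcal M_0$ with one tape with cells $0,1,2,\dots$. An input of length $a$ is written on cells $0,\dots,a-1$, input symbols differ from the blank, all other cells are blank, and the head starts at cell $0$. A transition $\delta=(q,b,q',b',\eta)$ has \emph{source} $(q,b)$ and \emph{target state} $q'$; it writes $b'$ and moves the head by $\eta\in\{-1,0,+1\}$. It is applicable when the state is $q$ and the scanned symbol is $b$, except that a transition with $\eta=-1$ is not applicable at cell $0$. Every computation on an input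 of length $a$ has at most $2^{k_0(a)}$ steps, for a polynomial $k_0$ with nonnegative integer coefficients, and $x\in\mathcal L$ if and only if some computation on $x$ reaches the state $q_{acc}$. Let $\mathcal M$ arise from $\mathcal M_0$ by two changes. All transitions out of $q_{acc}$ are replaced by the loops $(q_{acc},b,q_{acc},b,0)$, one for each symbol $b$. And a new initial state $q_{in}$ is added, with exactly one transition $(q_{in},b,q_0,b,0)$ for each $b$, where $q_0$ is the old initial state; this makes the first transition known in advance. Put $k=k_0+1$. A computation of $\mathcal M$ on an input of length $a$ that avoids $q_{acc}$ has at most $2^{k_0(a)}+1\le2^{k(a)}$ steps. Hence $\mathcal M$ has an infinite computation on $x$ if $x\in\mathcal L$, and only computations of at most $2^{k(|x|)}$ steps if $x\notin\mathcal L$.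

\emph{The tiles.} Let $\Delta$ consist of the tape symbols and the transitions of $\mathcal M$. A transition $(q,b,q',b',\eta)$ as the content of a cell means that the head is here, in state $q$ scanning $b$, and is about to use this transition. With this convention the next content of a cell is constrained only by the cell and its two neighbors, so a tile records three adjacent cells:
\[
T=\{0,1\}\times(\Delta\cup\{\vdash\})\times\Delta\times\Delta .
\]
The marker $\vdash$ stands to the left of cell $0$, and the first component is $0$ exactly in the bottom row. For $\alpha\in\Delta\cup\{\vdash\}$ and $\beta,\gamma\in\Delta$ define $\mathrm{next}(\alpha,\beta,\gamma)\subseteq\Delta$ as follows. Let $c=b'$ if $\beta=(q,b,q',b',\eta)$, and $c=\beta$ if $\beta$ is a symbol. The \emph{arrivals} are $\alpha$ if it is a transition with $\eta=+1$, $\beta$ if it is a transition with $\eta=0$, and $\gamma$ if it is a transition with $\eta=-1$.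
\begin{itemize}
\item If $\alpha={\vdash}$ and $\beta$ is a transition with $\eta=-1$, or if there are at least two arrivals, then $\mathrm{next}=\emptyset$.
\item Otherwise, if there is no arrival, then $\mathrm{next}=\{c\}$.
\item Otherwise there is exactly one arrival, with target state $q'$ say, and $\mathrm{next}$ is the set of all transitions with source $(q',c)$.
\end{itemize}
A pair of tiles $(\iota,\alpha,\beta,\gamma),(\iota',\alpha',\beta',\gamma')$ is in $\mathrm{Hor}$ if $\iota=\iota'$, $\alpha'=\beta$, $\beta'=\gamma$, and the \emph{blank rule} holds: if $\iota=0$ and $\gamma$ is blank, then $\gamma'$ is blank. The blank rule fills the bottom row beyond $w$. The pair is in $\mathrm{Ver}$ if $\iota'=1$, $\alpha'={\vdash}$ exactly when $\alpha={\vdash}$, and $\beta'\in\mathrm{next}(\alpha,\beta,\gamma)$.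

\emph{The reduction.} Given $x$ of length $a$, let $n\ge1$ be least with $N=2^n\ge\max(k(a)+1,a+2)$; then $N$ is polynomial in $a$. Let $c_{-1}={\vdash}$, let $c_0$ be the transition from $q_{in}$ for the initial symbol of cell $0$, and let $c_j$ for $j\ge1$ be the initial symbol of cell $j$. For $j\ge1$, $c_j$ is blank if and only if $j\ge a$. Put $w_j=(0,c_{j-1},c_j,c_{j+1})$ for $j<N$.

\emph{From a computation to a tiling.} Let $x\in\mathcal L$, let $\xi_0\to\xi_1\to\cdots$ be an infinite computation, and let $\delta_v$ be the transition used in $\xi_v$. Put $\beta(-1,v)={\vdash}$, and for $h\ge0$ let $\beta(h,v)$ be $\delta_v$ if the head of $\xi_v$ is at $h$, and otherwise the symbol of cell $h$ in $\xi_v$. Put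
\[
\tau(h,v)=\bigl([\![v>0]\!],\ \beta(h-1,v),\ \beta(h,v),\ \beta(h+1,v)\bigr).
\]
Since $\beta(j,0)=c_j$, row $0$ starts with $w$. The first three conditions of $\mathrm{Hor}$ hold by the form of $\tau$, and the blank rule holds since $c_{h+1}$ blank means $h+1\ge a$, so that $c_{h+2}$ is blank. The first two conditions of $\mathrm{Ver}$ hold since $\beta(h-1,v)={\vdash}$ exactly for $h=0$. For the third, row $v$ contains one transition, so there is at most one arrival at $h$, and $\delta_v$ is applicable, so it is not a left move at cell $0$. The symbol of cell $h$ in $\xi_{v+1}$ is the $c$ in the definition of $\mathrm{next}$. The head of $\xi_{v+1}$ is at $h$ if and only if there is an arrival, and then the state of $\xi_{v+1}$ is its target state $q'$. So $\beta(h,v+1)$ is $c$ if there is no arrival, and otherwise it is $\delta_{v+1}$, whose source is $(q',c)$. In both cases it lies in $\mathrm{next}$.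

\emph{From a tiling to a computation.} Let $\tau$ be a tiling for $w$ and let $\beta(h,v)$ now denote the third component of $\tau(h,v)$. We have $\tau(h,0)=(0,c_{h-1},c_h,c_{h+1})$ for all $h<Z$. For $h<N$ this is $w_h$. For $h\ge N$, $\mathrm{Hor}$ and induction give the first three components, and since the last component $c_h$ of $\tau(h-1,0)$ is blank, the blank rule makes the last component of $\tau(h,0)$ blank, as is $c_{h+1}$. By $\mathrm{Ver}$ the second component of $\tau(0,v)$ is $\vdash$ for all $v$. The last component of the rightmost tile of a row is not controlled by $\mathrm{Hor}$, so we lose one cell in each row.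

\emph{Claim.} For $0\le v\le Z/2-1$ there is a computation $\xi_0\to\dots\to\xi_v$ on $x$ such that for all $h\le Z-1-v$, $\beta(h,v)$ is the symbol of cell $h$ in $\xi_v$ if the head is not at $h$, and a transition whose source is the state and scanned symbol of $\xi_v$ if the head is at $h$.

For $v=0$ we have $\beta(h,0)=c_h$. Let the claim hold for $v$, with $v+1\le Z/2-1$. The head of $\xi_v$ is at some $h_0\le v\le Z-2-v$. For $h\le Z-2-v$, $\mathrm{Hor}$ shows that the last three components of $\tau(h,v)$ are $\beta(h-1,v)$ (or $\vdash$ if $h=0$), $\beta(h,v)$, $\beta(h+1,v)$, and all of these are described by the claim. Let $\delta=\beta(h_0,v)$. The set $\mathrm{next}$ at $(h_0,v)$ contains $\beta(h_0,v+1)$, so it is nonempty and $\delta$ is not a left move at cell $0$. Hence $\delta$ is applicable to $\xi_v$; let $\xi_{v+1}$ be the result. For $h\le Z-2-v$ the only transition that can occur in the tile $\tau(h,v)$ is $\delta$ at cell $h_0$, so there is an arrival exactly if the head of $\xi_{v+1}$ is at $h$, and $c$ is the symbol of cell $h$ in $\xi_{v+1}$. Now $\beta(h,v+1)\in\mathrm{next}$ says what the claim requires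 for $v+1$.

So there is a computation with $Z/2-1\ge2^N-1\ge2^{k(a)+1}-1>2^{k(a)}$ steps, where the last inequality uses $k(a)\ge1$. Therefore $x\in\mathcal L$.
\end{proof}

From now on $T,\mathrm{Hor},\mathrm{Ver}$ are as in Lemma~\ref{lem:tile}, and $w$ is an instance of TILE of length $N=2^n$.

\section{A structure with a hard local problem}\label{sec:A}

\subsection{Digits and carries}\label{sub:digits}

For $s=s_1\cdots s_n\in\{0,1\}^n$ let $\mathrm{val}(s)=\sum_ks_k2^{n-k}$ and $w_s=w_{\mathrm{val}(s)}$. The prefix of $s$ of length $j$ is $s|_j$, and $\emptyset$ is the empty word. Let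
\[
C=\{0,1\}^n\cup\{\kappa_1,\dots,\kappa_n\},
\]
ordered from least to most significant as $\kappa_n,\kappa_{n-1},\dots,\kappa_1$, followed by $\{0,1\}^n$ in increasing lexicographic order. Since $|C|=N+n$, the numbers $h\in\{0,\dots,Z-1\}$ are identified with their binary expansions $(h(i))_{i\in C}$. The number $\mathrm{val}(s)$ has digit $s_k$ at $\kappa_k$ and digit $0$ at all words. For $h<Z-1$ the \emph{carry index} of $h$ is the least significant $i\in C$ with $h(i)=0$. The number $h+1$ arises from $h$ by changing $0$ to $1$ at the carry index and $1$ to $0$ at all less significant indices.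

The $N$ words provide the length of the counter. The $n$ low digits $\kappa_k$ are the place where the addresses $0,\dots,N-1$ of the prescribed tiles are written, and they will also make the construction rigid.

\subsection{Letters and special functions}

The domain $A$ is the disjoint union of $T$, $\{*,\infty\}$ and four alphabets
\[
\begin{array}{ll}
X=\{0,1,\mathsf L,\mathsf M,\mathsf G\}, & E=\{\mathsf{lt},\mathsf{eq},\mathsf{gt},\mathsf{no},\mathsf D_0,\mathsf D_1\},\\[2pt]
Y=\{\hat\sigma:\sigma\in T\}\cup\{-\}, & P=\{p_{ab}:a,b\in\{0,1\}\}.
\end{array}
\]
For words $u',u$ of equal length, $\mathrm{cmp}(u',u)$ is $\mathsf{lt}$, $\mathsf{eq}$ or $\mathsf{gt}$ according as $u'$ is lexicographically smaller than, equal to, or greater than $u$; two empty words give $\mathsf{eq}$. The columns are the digit positions $C$. The \emph{special functions} $C\to A$ are the following, where $s$ ranges over $\{0,1\}^n$.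
\begin{itemize}
\item For $1\le k\le n$: $\bar x_k(s)=s_k$, and $\bar x_k(\kappa_j)=\mathsf L,\mathsf M,\mathsf G$ according as $j>k$, $j=k$, $j<k$.
\item For words $u$ with $|u|\le n$: $\bar e_u(s)=\mathrm{cmp}(s|_{|u|},u)$, and $\bar e_u(\kappa_j)$ is $\mathsf{no}$ if $j>|u|$ and $\mathsf D_{u_j}$ if $j\le|u|$.
\item $\bar y(s)=\hat w_s$ and $\bar y(\kappa_j)=-$.
\item For $0\le h,v<Z$: $\bar g_{h,v}(i)=p_{h(i)v(i)}$.
\end{itemize}
They take values in $X$, $E$, $Y$, $P$ respectively, so one value of a special function reveals its kind. The function $\bar g_{h,v}$ is the address of the cell $(h,v)$, and $\bar y$ carries the instance $w$. The functions $\bar x_k$ and $\bar e_u$ have two jobs each. On the words, $\bar x_1,\dots,\bar x_n$ spell the name of the column, and $\bar e_u$ compares this name with $u$, one letter at a time as $u$ grows. On the $\kappa_j$, $\bar x_k$ is the control of Example~\ref{ex:counter}, and $\bar e_u$ stores the letter $u_j$, or $\mathsf{no}$ if $u$ has no $j$-th letter. Put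
\[
\mathrm{Low}=\{\mathsf{lt},\mathsf D_0,\mathsf D_1,\mathsf L\},\qquad \mathrm{Mid}=\{\mathsf{eq},\mathsf M\},\qquad \mathrm{High}=\{\mathsf{gt},0,1,\mathsf G\}.
\]
Call $\bar x_k$ the \emph{control of the index $\kappa_k$} and, for $|s|=n$, call $\bar e_s$ the \emph{control of the index $s$}.

\begin{lemma}\label{lem:control}
The value at $i'\in C$ of the control of $i\in C$ lies in $\mathrm{Low}$, $\mathrm{Mid}$ or $\mathrm{High}$ according as $i'$ is less significant than $i$, equal to $i$, or more significant than $i$.
\end{lemma}

\begin{proof}
For $i=\kappa_k$, the less significant indices are the $\kappa_j$ with $j>k$ (value $\mathsf L$), the value at $\kappa_k$ is $\mathsf M$, and the more significant indices are the $\kappa_j$ with $j<k$ (value $\mathsf G$) and the words (values $0,1$). For $i=s$, the less significant indices are all $\kappa_j$ (values $\mathsf D_0,\mathsf D_1$) and the words $s'<s$ (value $\mathsf{lt}$), the value at $s$ is $\mathsf{eq}$, and at the words $s'>s$ it is $\mathsf{gt}$.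
\end{proof}

\subsection{The relations and the formula}

The structure $\mathbf A$ has the unary relation $I=\{\mathsf{eq},\mathsf{no},*,\infty\}$, whose only position is an input, and ternary relations $R_0$, $R_1$, $In_\mu$ for $\mu\in T$, $SH$, $SV$, whose first two positions are inputs. Each ternary relation is the union of the set of all triples with $\infty$ in an input position, a \emph{column part}, and a \emph{tiling part}. In the table, $a,c$ range over bits and $\sigma,\sigma'$ over $T$.
\[
\begin{array}{l|l|l}
 &\text{column part}&\text{tiling part}\\ \hline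
R_b&(\mathsf{lt},c,\mathsf{lt}),\ (\mathsf{gt},c,\mathsf{gt}),\ (\mathsf{eq},c,\mathrm{cmp}(c,b)),&(*,*,*)\\
 &(\mathsf{no},\mathsf L,\mathsf{no}),\ (\mathsf{no},\mathsf M,\mathsf D_b),\ (\mathsf D_a,\mathsf G,\mathsf D_a)&\\ \hline
In_\mu&(\mathsf{lt},\hat\sigma,p_{00}),\ (\mathsf{gt},\hat\sigma,p_{00}),\ (\mathsf{eq},\hat\mu,p_{00}),&(*,*,\mu)\\
 &(\mathsf D_a,-,p_{a0})&\\ \hline
SH&(z,p_{1c},p_{0c})\text{ for }z\in\mathrm{Low},&(*,\sigma,\sigma')\text{ for}\\
 &(z,p_{0c},p_{1c})\text{ for }z\in\mathrm{Mid},&(\sigma,\sigma')\in\mathrm{Hor}\\
 &(z,p_{ac},p_{ac})\text{ for }z\in\mathrm{High}&\\ \hline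
SV&(z,\phi(p),\phi(p'))\text{ for }(z,p,p')&(*,\sigma,\sigma')\text{ for}\\
 &\text{in the column part of }SH&(\sigma,\sigma')\in\mathrm{Ver}
\end{array}
\]
Here $\phi$ is the involution $p_{ab}\mapsto p_{ba}$ of $P$; note that $\phi\circ\bar g_{h,v}=\bar g_{v,h}$. The structure $\mathbf A$ depends on $T,\mathrm{Hor},\mathrm{Ver}$ only. The table shows the following.

\begin{lemma}[determinacy]\label{lem:det}
Let $(a_1,a_2,a_3)$ be in one of the ternary relations, with $a_1,a_2\ne\infty$. Then $a_3\ne\infty$, and the triple is in the tiling part if $a_1=*$ and in the column part otherwise. In the column parts, and in both parts of $R_b$, the output $a_3$ is determined by the inputs $a_1,a_2$.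
\end{lemma}

The formula $\Phi$ has the free variables $e_\emptyset,x_1,\dots,x_n,y$ and the bound variables $e_u$ for $1\le|u|\le n$ and $g_{h,v}$ for $0\le h,v<Z$. For $h<Z-1$ let $\mathrm{ctl}(h)$ be the variable $x_k$ if the carry index of $h$ is $\kappa_k$, and $e_s$ if it is the word $s$. The atoms are
\begin{itemize}
\item $I(e_\emptyset)$;
\item $R_b(e_u,x_{|u|+1},e_{ub})$ for $|u|<n$ and $b\in\{0,1\}$;
\item $In_{w_s}(e_s,y,g_{\mathrm{val}(s),0})$ for $s\in\{0,1\}^n$;
\item $SH(\mathrm{ctl}(h),g_{h,v},g_{h+1,v})$ for $h<Z-1$, $v<Z$;
\item $SV(\mathrm{ctl}(v),g_{h,v},g_{h,v+1})$ for $h<Z$, $v<Z-1$.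
\end{itemize}
The $R_b$-atoms form the binary tree that produces the $N$ controls $e_s$ from $n+1$ free variables, and the $In$-atoms replace the relation $St$ of Example~\ref{ex:counter}. Let $t=(*,\dots,*)\in A^{n+2}$ and
\[
r=\{\mathbf z\in A^{n+2}:\mathbf z\ne t,\ \Phi(\mathbf z)\}.
\]
The formula $\Phi$ is exponentially long, but it is never written down by the reduction; only $r$ is.

\begin{example}\label{ex:n1}
For $n=1$ we have $N=2$ and $Z=8$; the columns are the words $1$, $0$ and $\kappa_1$, of weights $4,2,1$.
\[
\begin{array}{c|ccc|cc|cccc}
 &\bar e_\emptyset&\bar x_1&\bar y&\bar e_0&\bar e_1&\bar g_{0,0}&\bar g_{1,0}&\bar g_{5,2}&\bar g_{6,2}\\ \hline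
1&\mathsf{eq}&1&\hat w_1&\mathsf{gt}&\mathsf{eq}&p_{00}&p_{00}&p_{10}&p_{10}\\
0&\mathsf{eq}&0&\hat w_0&\mathsf{eq}&\mathsf{lt}&p_{00}&p_{00}&p_{01}&p_{11}\\
\kappa_1&\mathsf{no}&\mathsf M&-&\mathsf D_0&\mathsf D_1&p_{00}&p_{10}&p_{10}&p_{00}
\end{array}
\]
The control $\mathrm{ctl}(h)$ is $x_1$ for $h=0,2,4,6$, it is $e_0$ for $h=1,5$, and $e_1$ for $h=3$. The atom $SH(e_0,g_{5,2},g_{6,2})$ reads $(\mathsf{gt},p_{10},p_{10})$, $(\mathsf{eq},p_{01},p_{11})$, $(\mathsf D_0,p_{10},p_{00})$ in the three columns. If $(\bar e_1,\bar y,a)$ lies columnwise in $In_\mu$, then column $1$ forces $\mu=w_1$, and the three columns give $a=(p_{00},p_{00},p_{10})=\bar g_{1,0}$: the tile is read where $\bar e_1$ shows $\mathsf{eq}$, and its address is read at $\kappa_1$.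
\end{example}

\subsection{Columns are solutions, and rigidity}

\begin{lemma}\label{lem:cols}
For each $i\in C$ the assignment $\xi\mapsto\bar\xi(i)$ satisfies all atoms of $\Phi$.
\end{lemma}

\begin{proof}
The values of $\bar e_\emptyset$ are $\mathsf{eq}$ on the words and $\mathsf{no}$ on the $\kappa_j$, so $I$ holds. Consider $R_b(e_u,x_k,e_{ub})$ with $k=|u|+1$. At a word $s$, if $s|_{k-1}\ne u$, then $\mathrm{cmp}(s|_k,ub)=\mathrm{cmp}(s|_{k-1},u)$, and if $s|_{k-1}=u$, then $\mathrm{cmp}(s|_k,ub)=\mathrm{cmp}(s_k,b)$; these are the first three triples. At $\kappa_j$ with $j>k$, $j=k$, $j<k$ the triples are $(\mathsf{no},\mathsf L,\mathsf{no})$, $(\mathsf{no},\mathsf M,\mathsf D_b)$, $(\mathsf D_{u_j},\mathsf G,\mathsf D_{u_j})$. For $In_{w_s}(e_s,y,g_{\mathrm{val}(s),0})$ the triple is $(\mathsf{lt},\hat w_{s'},p_{00})$ or $(\mathsf{gt},\hat w_{s'},p_{00})$ at a word $s'\ne s$, it is $(\mathsf{eq},\hat w_s,p_{00})$ at $s$, and $(\mathsf D_{s_j},-,p_{s_j0})$ at $\kappa_j$. For $SH(\mathrm{ctl}(h),g_{h,v},g_{h+1,v})$, the first entry is the control of the carry index of $h$. By Lemma~\ref{lem:control} its value is in $\mathrm{Low}$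 where the digit of $h$ changes from $1$ to $0$, in $\mathrm{Mid}$ where it changes from $0$ to $1$, and in $\mathrm{High}$ where it is unchanged; the digit of $v$ never changes. Finally, applying $\phi$ to the last two entries turns the triple of $SV(\mathrm{ctl}(v),g_{h,v},g_{h,v+1})$ into the triple of $SH(\mathrm{ctl}(v),g_{v,h},g_{v+1,h})$, which is in the column part of $SH$.
\end{proof}

The next lemma is the converse on which the polymorphism rests. Only the inputs are assumed to be special; the output is then forced.

\begin{lemma}[rigidity]\label{lem:rigid}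
Let $a_1,a_2$ be special, let $a_3\in A^C$, and let $(a_1,a_2,a_3)$ lie columnwise in the ternary relation $R$.
\begin{enumerate}
\item[(a)] If $R=R_b$, then $(a_1,a_2,a_3)=(\bar e_u,\bar x_{|u|+1},\bar e_{ub})$ for some $u$ with $|u|<n$.
\item[(b)] If $R=In_\mu$, then $(a_1,a_2,a_3)=(\bar e_s,\bar y,\bar g_{\mathrm{val}(s),0})$ for some $s$ with $|s|=n$ and $w_s=\mu$.
\item[(c)] If $R=SH$, then $a_1$ is a control and $(a_2,a_3)=(\bar g_{h,v},\bar g_{h+1,v})$ with $h+1<Z$. If $R=SV$, then $a_1$ is a control and $(a_2,a_3)=(\bar g_{h,v},\bar g_{h,v+1})$ with $v+1<Z$.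
\end{enumerate}
\end{lemma}

\begin{proof}
Special functions avoid $*$ and $\infty$. By Lemma~\ref{lem:det} all triples lie in the column part of $R$, and $a_3$ is determined by $a_1,a_2$. So once $a_1,a_2$ are identified as the inputs of an atom of $\Phi$ with relation $R$, Lemma~\ref{lem:cols} identifies $a_3$. We also use that $\bar e_u(\kappa_n)=\mathsf{no}$ if $|u|<n$.

(a) The alphabets give $a_1=\bar e_u$ and $a_2=\bar x_k$. At $\kappa_k$ the second entry is $\mathsf M$, which forces $\bar e_u(\kappa_k)=\mathsf{no}$, so $|u|<k$. If $|u|+1<k$, the inputs at $\kappa_{|u|+1}$ are $(\mathsf{no},\mathsf G)$, which do not occur in $R_b$. So $k=|u|+1$.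

(b) The alphabets give $a_1=\bar e_u$ and $a_2=\bar y$. The letter $\mathsf{no}$ does not occur in $In_\mu$ outside the triples with $\infty$, so $|u|=n$. At the column $u$ the inputs are $(\mathsf{eq},\hat w_u)$, so $\mu=w_u$.

(c) For $SH$ the alphabets give $a_2=\bar g_{h,v}$, and $a_1$ is some $\bar x_k$ or some $\bar e_u$. The letter $\mathsf{no}$ is not in $\mathrm{Low}\cup\mathrm{Mid}\cup\mathrm{High}$, so in the second case $|u|=n$. Thus $a_1$ is the control of an index $i$. By Lemma~\ref{lem:control} and the table, $h(i)=0$ and $h(i')=1$ for all less significant $i'$. So $h<Z-1$, the carry index of $h$ is $i$, and $a_1,a_2$ are the inputs of the atom $SH(\mathrm{ctl}(h),g_{h,v},g_{h+1,v})$. For $SV$, again $a_2=\bar g_{h,v}$, and $(a_1,\phi\circ a_2,\phi\circ a_3)$ lies columnwise in $SH$ with $\phi\circ a_2=\bar g_{v,h}$. Hence $v+1<Z$ and $\phi\circ a_3=\bar g_{v+1,h}$, that is, $a_3=\bar g_{h,v+1}$.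
\end{proof}

\subsection{All solutions of $\Phi$}

A tuple containing $\infty$ switches off the exponentially many grid atoms, so that only the tree of size $O(N)$ has to be checked. A tuple without $\infty$ is pinned down by the tree and the $In$-atoms.

\begin{lemma}\label{lem:sols}
Let $\mathbf z=(z_0,z_1,\dots,z_n,z_y)\in A^{n+2}$ be values for $e_\emptyset,x_1,\dots,x_n,y$.
\begin{enumerate}
\item[(a)] Suppose that some entry of $\mathbf z$ is $\infty$. Compute $\varepsilon_\emptyset=z_0$ and, for $|u|<n$, $\varepsilon_{ub}=\infty$ if $\varepsilon_u=\infty$ or $z_{|u|+1}=\infty$; otherwise let $\varepsilon_{ub}$ be the unique $c$ with $(\varepsilon_u,z_{|u|+1},c)\in R_b$, and declare \emph{failure} if there is none. Then $\Phi(\mathbf z)$ holds if and only if $z_0\in I$ and no failure occurs.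
\item[(b)] Suppose that no entry of $\mathbf z$ is $\infty$ and $\mathbf z\ne t$. Then $\Phi(\mathbf z)$ holds if and only if $\mathbf z=(\bar e_\emptyset(i),\bar x_1(i),\dots,\bar x_n(i),\bar y(i))$ for some $i\in C$.
\item[(c)] $\Phi(t)$ holds if and only if there is a tiling for $w$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose that $z_0\in I$ and no failure occurs. Put $e_u=\varepsilon_u$ and all $g_{h,v}=\infty$. The $R_b$-atoms hold by construction, and the $SH$- and $SV$-atoms hold because their second input is $\infty$. If $z_y=\infty$, the $In$-atoms hold. Otherwise $z_k=\infty$ for some $0\le k\le n$; then $\varepsilon_u=\infty$ for all $|u|\ge k$, in particular for $|u|=n$, and the $In$-atoms hold again. Conversely, take a solution, with values $\tilde e_u$. The atom $I$ gives $z_0\in I$. We show by induction on $|u|$ that $\varepsilon_u$ is computed without failure and is $\infty$ or $\tilde e_u$. This holds for $u=\emptyset$. If $\varepsilon_u$ and $z_{|u|+1}$ differ from $\infty$, then $\varepsilon_u=\tilde e_u$, so $(\varepsilon_u,z_{|u|+1},\tilde e_{ub})\in R_b$; there is no failure, and $\varepsilon_{ub}=\tilde e_{ub}$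 by Lemma~\ref{lem:det}.

(b) One direction is Lemma~\ref{lem:cols}. For the other take a solution. By Lemma~\ref{lem:det} and induction on $|u|$, all $e_u$ differ from $\infty$, so the $R_b$- and $In$-atoms hold through column or tiling parts. The atom $I$ leaves three cases.

If $z_0=*$, the only such triple of $R_b$ with first entry $*$ is $(*,*,*)$, so all $z_k$ and all $e_u$ are $*$. Then an $In$-atom gives $z_y=*$, and $\mathbf z=t$, which is excluded.

If $z_0=\mathsf{eq}$, then inductively all $e_u$ lie in $\{\mathsf{lt},\mathsf{eq},\mathsf{gt}\}$ and $z_1,\dots,z_n$ are bits. Let $s=z_1\cdots z_n$. Along the prefixes of $s$ the value $\mathsf{eq}$ is kept, so $e_s=\mathsf{eq}$, and $In_{w_s}$ gives $z_y=\hat w_s$. This is the tuple of the column $s$.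

If $z_0=\mathsf{no}$, follow the words $u=0^j$ for $j=0,\dots,n$. While $e_u=\mathsf{no}$, the next entry $z_{j+1}$ is $\mathsf L$ or $\mathsf M$; after an $\mathsf M$ the value of $e_u$ is $\mathsf D_0$ and all further entries are $\mathsf G$. If no $\mathsf M$ occurred, then $e_{0^n}=\mathsf{no}$, which the $In$-atom forbids since $z_y\ne\infty$. So $z_1\cdots z_n=\mathsf L^{k-1}\mathsf M\mathsf G^{n-k}$ for some $k$, and the $In$-atom with $e_{0^n}=\mathsf D_0$ gives $z_y=-$. This is the tuple of the column $\kappa_k$.

(c) With the free variables set to $*$, the $R_b$-atoms say that all $e_u$ are $*$, and then the $In$-atoms say that $g_{j,0}=w_j$ for $j<N$. All controls are $*$. An $SH$- or $SV$-atom with inputs $*$ and $\sigma\in T$ can hold only through the tiling part, so its output is in $T$. Starting from $g_{0,0}=w_0$, the $SH$-atoms with $v=0$ put all $g_{h,0}$ in $T$, and then the $SV$-atoms put all $g_{h,v}$ in $T$. For values in $T$ these atoms state exactly the conditions $\mathrm{Hor}$ and $\mathrm{Ver}$. So the solutions correspond to the tilings for $w$.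
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}

There are $|A|^{n+2}=|A|^2N^{\log_2|A|}$ candidate tuples, and by parts (a) and (b) of Lemma~\ref{lem:sols} each $\mathbf z\ne t$ is tested in time polynomial in $N$. Neither test involves tilings. So $w\mapsto r$ is computable in polynomial time.

If there is no tiling for $w$, then $\Phi(t)$ fails by Lemma~\ref{lem:sols}(c), and $\Phi$ defines $r$.

Let $\tau$ be a tiling for $w$. Define $F\colon A^C\to A$ by
\[
F(\bar e_u)=F(\bar x_k)=F(\bar y)=*,\qquad F(\bar g_{h,v})=\tau(h,v),
\]
and $F(a)=\infty$ for all $a$ that are not special. This is well defined, since the $\bar g_{h,v}$ are the only special functions with values in $P$, and $\bar g_{h,v}$ determines $(h,v)$. We apply Lemma~\ref{lem:absorb}. A special function with values in $I$ is not of the form $\bar g_{h,v}$, so its image is $*\in I$. For the ternary relations Lemma~\ref{lem:rigid} lists all triples with special inputs, and their images are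
\[
(*,*,*),\quad(*,*,\tau(\mathrm{val}(s),0)),\quad(*,\tau(h,v),\tau(h+1,v)),\quad(*,\tau(h,v),\tau(h,v+1)).
\]
They lie in the tiling parts of $R_b$, of $In_\mu$ (as $\tau(\mathrm{val}(s),0)=w_s=\mu$), of $SH$ and of $SV$. So $F$ is a polymorphism. The tuple $(\bar e_\emptyset,\bar x_1,\dots,\bar x_n,\bar y)$ lies columnwise in $r$, by Lemma~\ref{lem:cols} and because special functions avoid $*$, and its image under $F$ is $t\notin r$. By Lemma~\ref{lem:easy}, $r$ is not pp-definable.

Thus $r$ is pp-definable if and only if there is no tiling for $w$. With Lemma~\ref{lem:tile}, $x\mapsto w\mapsto r$ reduces the complement of $\mathcal L$, a co-NEXPTIME-complete language, to $\operatorname{PP-DEF}(\mathbf A)$. Proposition~\ref{prop:upper} gives membership. \qed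

\section{Three elements}\label{sec:B}

By Propositions~\ref{prop:upper} and~\ref{prop:P}, what remains of Theorem~\ref{thm:sharp} is hardness for a structure on $B=\{0,1,\infty\}$ with one relation. Finitely many nonempty relations $S_1,\dots,S_j$ on $B$ are as good as one: the product $\varrho=S_1\times\dots\times S_j$ is defined by a conjunction of atoms, and each $S_i$ is a projection of $\varrho$ because the other factors are nonempty. Substituting these definitions shows that $\{\varrho\}$ and $\{S_1,\dots,S_j\}$ pp-define the same relations. So we look for a finite set of relations on $B$.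

\subsection{What has to be replaced}

The element $\infty$ keeps its role, and two elements are left for everything else. A letter becomes a short word of bits, and a variable becomes a short tuple of variables. A polymorphism, however, acts on each of these variables separately, and this causes four difficulties.

\emph{The kind of a column.} In $\mathbf A$ the letters told a relation whether it was applied at a word, at some $\kappa_j$, or in the tiling part. Now every relation gets $m$ extra \emph{parameter} positions $d_1,\dots,d_m$, shared by all atoms, whose values form a pattern naming the \emph{class} of the column. We then have to prove that special functions can fill the parameter positions in only one way (Lemma~\ref{lem:param}).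

\emph{The kind of a function.} The phrase ``the alphabets give'' in Lemma~\ref{lem:rigid} is no longer available. Each non-parameter position gets a \emph{role}, and additional columns $\theta_j,\omega_c$ write the role of a special function into its values.

\emph{Addresses.} A tile is a word of $\ell$ bits, so a cell has $\ell$ variables $g^1_{h,v},\dots,g^\ell_{h,v}$, and each single $\{0,1\}$-valued function $\bar g^c_{h,v}$ must determine $(h,v)$. We therefore take two copies of the digit columns, one showing $h$ (classes $W_H$ for the words, $K_H$ for the $\kappa_j$) and one showing $v$ (classes $W_V$, $K_V$).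

\emph{Mismatched halves.} The letters of $E$ and $X$ become pairs of bits, and one must exclude that the halves $\bar e^1_u,\bar e^2_{u'}$ of different functions are combined. We arrange that each half alone determines $u$ on columns where the relations demand that the two bits be equal. On $K_H,K_V$ both halves show the letter $u_j$, with $0$ standing also for $\mathsf{no}$, and a further class $J$ shows whether $j\le|u|$.

\subsection{Roles, classes and relations}

Identify $T$ with a set of words in $\{0,1\}^\ell$, $\ell\ge1$. Let $m=2\ell+8\ge10$ and $[k]=\{1,\dots,k\}$. The \emph{roles} are $E_1,E_2,X_1,X_2,Y_1,\dots,Y_\ell,P_1,\dots,P_\ell$. To the roles $\rho$ we assign distinct \emph{levels} $\lambda_\rho\in\{2,\dots,m-1\}$, which is possible as $2\ell+4\le m-2$. The \emph{classes} and their \emph{patterns}, subsets of $[m]$ that we also regard as $0/1$-vectors of length $m$, are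
\[
\begin{array}{l}
\theta_j:\ \{j+1,\dots,m\}\quad(1\le j\le m-1),\qquad \omega_c:\ [m]\setminus\{c\}\quad(2\le c\le m-1),\\[2pt]
W_H:[1],\quad W_V:[2],\quad K_H:[3],\quad K_V:[4],\quad J:[5],\quad \star:[6].
\end{array}
\]
The class $\star$ plays the part of the tiling parts. All patterns are distinct: the $\theta$-patterns omit $1$, the $\omega$-patterns contain $1$ and $m$, and the last six contain $1$ and omit $m$. Neither $\emptyset$ nor $[m]$ is a pattern.

Every relation has the parameter positions $d=(d_1,\dots,d_m)$ followed by blocks of positions with roles: $e=(e^1,e^2)$ with roles $E_1,E_2$; $x=(x^1,x^2)$ with roles $X_1,X_2$; $y$ with roles $Y_1,\dots,Y_\ell$; $g$ with roles $P_1,\dots,P_\ell$. Primes do not change roles. Positions after the bar ``$|$'' are outputs, and all others, including $d$, are inputs. A relation consists of all tuples over $B$ with $\infty$ in an input position, together with \emph{live} tuples over $\{0,1\}$. Each live tuple belongs to a class and has the pattern of this class at $d$. In class $\theta_j$ there is exactly one live tuple, with $[\![\lambda_\rho>j]\!]$ at each position of role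 $\rho$. In class $\omega_c$ there is exactly one, with $1$ at every role position. For the other classes the tables list the non-parameter parts. We abbreviate
\[
\mathsf{lt}=10,\quad\mathsf{eq}=00,\quad\mathsf{gt}=01,\qquad\mathsf L=00,\quad\mathsf M=10,\quad\mathsf G=11,
\]
and $\mathbf 0=0^\ell$, $\mathbf 1=1^\ell$, $\mathbf a=a^\ell$, $\mathbf c=c^\ell$. The letters $a,c,c'$ range over bits, $\sigma$ over $T$, $\alpha$ over $\mathsf{lt},\mathsf{eq},\mathsf{gt}$, and $\beta$ over $\mathsf L,\mathsf M,\mathsf G$; $W$ stands for both $W_H,W_V$ and $K$ for both $K_H,K_V$. The names $R_b$, $In_\mu$ are reused for the new relations.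
\[
\begin{array}{l|llll}
 &\mathrm{Init}(d,e)&\mathrm{First}(d,x)&\mathrm{Last}(d,x)&\mathrm{Next}(d,x,x')\\ \hline
W&\mathsf{eq}&cc&cc&(cc,c'c')\\
K,J&00&\mathsf L,\ \mathsf M&\mathsf M,\ \mathsf G&(\mathsf L,\mathsf L),(\mathsf L,\mathsf M),(\mathsf M,\mathsf G),(\mathsf G,\mathsf G)\\
\star&11&11&11&(11,11)
\end{array}
\]
\[
\begin{array}{l|l}
 &R_b(d,e,x\,|\,e')\qquad(b\in\{0,1\})\\ \hline
W&(\mathsf{lt},cc\,|\,\mathsf{lt}),\ (\mathsf{gt},cc\,|\,\mathsf{gt}),\ (\mathsf{eq},cc\,|\,\mathrm{cmp}(c,b))\\
K&(00,\mathsf L\,|\,00),\ (00,\mathsf M\,|\,bb),\ (cc,\mathsf G\,|\,cc)\\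
J&(00,\mathsf L\,|\,00),\ (00,\mathsf M\,|\,11),\ (11,\mathsf G\,|\,11)\\
\star&(11,11\,|\,11)
\end{array}
\]
\[
\begin{array}{l|l}
 &In_\mu(d,e,y\,|\,g)\qquad(\mu\in T)\\ \hline
W&(\mathsf{lt},\sigma\,|\,\mathbf 0),\ (\mathsf{gt},\sigma\,|\,\mathbf 0),\ (\mathsf{eq},\mu\,|\,\mathbf 0)\\
K_H&(cc,\mathbf 0\,|\,\mathbf c)\\
K_V&(cc,\mathbf 0\,|\,\mathbf 0)\\
J&(11,\mathbf 0\,|\,\mathbf 0)\\
\star&(11,\mathbf 1\,|\,\mu)
\end{array}
\]
\[
\begin{array}{l|l|l}
 &SH^E(d,e,g\,|\,g')&SH^X(d,x,g\,|\,g')\\ \hline
W_H&(\mathsf{lt},\mathbf 1|\mathbf 0),(\mathsf{eq},\mathbf 0|\mathbf 1),(\mathsf{gt},\mathbf a|\mathbf a)&(cc,\mathbf a|\mathbf a)\\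
W_V&(\alpha,\mathbf a|\mathbf a)&(cc,\mathbf a|\mathbf a)\\
K_H&(cc,\mathbf 1|\mathbf 0)&(\mathsf L,\mathbf 1|\mathbf 0),(\mathsf M,\mathbf 0|\mathbf 1),(\mathsf G,\mathbf a|\mathbf a)\\
K_V&(cc,\mathbf a|\mathbf a)&(\beta,\mathbf a|\mathbf a)\\
J&(11,\mathbf 0|\mathbf 0)&(\beta,\mathbf 0|\mathbf 0)\\
\star&(11,\sigma|\sigma'),\ (\sigma,\sigma')\in\mathrm{Hor}&(11,\sigma|\sigma'),\ (\sigma,\sigma')\in\mathrm{Hor}
\end{array}
\]
The relations $SV^E,SV^X$ arise from the last table by exchanging the row $W_H$ with $W_V$ and $K_H$ with $K_V$, and replacing $\mathrm{Hor}$ by $\mathrm{Ver}$. We call $SH^E,SH^X,SV^E,SV^X$ the \emph{step relations}; $SH$ and $SV$ have split in two because the two kinds of control have different roles. The relations $\mathrm{First},\mathrm{Next},\mathrm{Last}$ are new: in class $K$ the pair $00$ stands for both $\mathsf{no}$ and $\mathsf D_0$, so $R_b$ contains $(00,\mathsf G\,|\,00)$ and no longer forces the shape $\mathsf L^{k-1}\mathsf M\mathsf G^{n-k}$. All relations are nonempty. Since the patterns are distinct and no two entries of a row of the tables have the same inputs, apart from the rows $\star$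 of the step relations, we have:

\begin{lemma}[determinacy]\label{lem:det3}
A tuple in one of these relations with no $\infty$ in an input position is live, and its class is determined by its parameter part. Except for the $\star$-tuples of the step relations, its outputs are determined by its inputs.
\end{lemma}

\subsection{The formula and the special functions}

Digits, carry indices and $\mathrm{ctl}$ are as in Section~\ref{sec:A}. The formula $\Psi$ has the free variables $d_1,\dots,d_m$, $e_\emptyset=(e^1_\emptyset,e^2_\emptyset)$, $x_k=(x^1_k,x^2_k)$ for $1\le k\le n$, and $y=(y^1,\dots,y^\ell)$. Its bound variables are $e_u=(e^1_u,e^2_u)$ for $1\le|u|\le n$ and $g_{h,v}=(g^1_{h,v},\dots,g^\ell_{h,v})$ for $0\le h,v<Z$. The variables $e^i_u,x^i_k,y^c,g^c_{h,v}$ have the roles $E_i,X_i,Y_c,P_c$. The atoms are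
\begin{itemize}
\item $\mathrm{Init}(d,e_\emptyset)$, $\mathrm{First}(d,x_1)$, $\mathrm{Last}(d,x_n)$, and $\mathrm{Next}(d,x_k,x_{k+1})$ for $1\le k<n$;
\item $R_b(d,e_u,x_{|u|+1},e_{ub})$ for $|u|<n$, $b\in\{0,1\}$;
\item $In_{w_s}(d,e_s,y,g_{\mathrm{val}(s),0})$ for $|s|=n$;
\item $SH^X$ or $SH^E(d,\mathrm{ctl}(h),g_{h,v},g_{h+1,v})$ for $h<Z-1$, $v<Z$, according as $\mathrm{ctl}(h)$ is some $x_k$ or some $e_s$;
\item $SV^X$ or $SV^E(d,\mathrm{ctl}(v),g_{h,v},g_{h,v+1})$ for $h<Z$, $v<Z-1$, according as $\mathrm{ctl}(v)$ is some $x_k$ or some $e_s$.
\end{itemize}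
In every atom a position of role $\rho$ holds a variable of role $\rho$. Let $t$ assign the pattern of $\star$ to $d$ and $1$ to all other free variables, and let $r=\{\mathbf z:\mathbf z\ne t,\ \Psi(\mathbf z)\}$. Its arity is $m+2+2n+\ell=2n+O(1)$, so there are $N^{O(1)}$ candidate tuples.

The set $C'$ of columns has one column for each $\theta_j$ and each $\omega_c$, columns $(W_H,s),(W_V,s)$ for $s\in\{0,1\}^n$, and columns $(K_H,j),(K_V,j),(J,j)$ for $1\le j\le n$. Each column has the class in its name, and no column has class $\star$. The special functions map $C'$ to $\{0,1\}$, one for each variable of $\Psi$. The \emph{parameter} $\bar d_c$ is $1$ at a column if and only if $c$ is in the pattern of its class. The function of a variable of role $\rho$ is said to have role $\rho$; it equals $[\![\lambda_\rho>j]\!]$ at $\theta_j$ and $1$ at every $\omega_c$. On the remaining columns the values are as follows.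
\[
\begin{array}{l|l|l|l}
 &(W_H,s),\,(W_V,s)&(K_H,j),\,(K_V,j)&(J,j)\\ \hline
(\bar e^1_u,\bar e^2_u)&\mathrm{cmp}(s|_{|u|},u)&u_ju_j\text{ if }j\le|u|,\text{ else }00&11\text{ if }j\le|u|,\text{ else }00\\
(\bar x^1_k,\bar x^2_k)&s_ks_k&[\![j\le k]\!]\,[\![j<k]\!]&[\![j\le k]\!]\,[\![j<k]\!]\\
\bar y^c&c\text{-th bit of }w_s&0&0\\
\bar g^c_{h,v}&h(s),\text{ resp. }v(s)&h(\kappa_j),\text{ resp. }v(\kappa_j)&0
\end{array}
\]
At $(K,j)$ and $(J,j)$ the pair $\bar x_k=(\bar x^1_k,\bar x^2_k)$ is $\mathsf L,\mathsf M,\mathsf G$ according as $j>k$, $j=k$, $j<k$, as in Section~\ref{sec:A}.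

Every special function $\zeta$ has a \emph{level} $\lambda(\zeta)\in[m]$ with $\zeta(\theta_j)=[\![\lambda(\zeta)>j]\!]$ for $1\le j\le m-1$, and these values determine the level. It is $c$ for $\bar d_c$ and $\lambda_\rho$ for a function of role $\rho$.

\begin{lemma}[separation]\label{lem:sep}
\begin{enumerate}
\item[(a)] The only special function of level $1$ is $\bar d_1$, and the only one of level $m$ is $\bar d_m$. For $2\le c\le m-1$ the only special function that vanishes at $\omega_c$ is $\bar d_c$.
\item[(b)] A special function of level $\lambda_\rho$ with value $1$ at $\omega_{\lambda_\rho}$ has role $\rho$.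
\item[(c)] The parameters are distinct from each other and from all functions with a role, functions of different roles are distinct, and $\bar g^c_{h,v}$ determines $(h,v)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Roles have levels in $\{2,\dots,m-1\}$. At $\omega_c$ all functions with a role are $1$, and $\bar d_{c'}$ is $1$ for $c'\ne c$. (b) The special functions of level $\lambda_\rho$ are $\bar d_{\lambda_\rho}$, which vanishes at $\omega_{\lambda_\rho}$, and those of role $\rho$. (c) Distinct parameters have distinct levels, as have distinct roles; (a) separates parameters from roles; and $\bar g^c_{h,v}$ shows all digits of $h$ on $W_H,K_H$ and all digits of $v$ on $W_V,K_V$.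
\end{proof}

\begin{example}\label{ex:n1B}
For $n=1$ the columns other than $\theta_j,\omega_c$ carry the following values.
\[
\begin{array}{c|ccc|ccc|c}
 &(W_H,1)&(W_H,0)&K_H&(W_V,1)&(W_V,0)&K_V&J\\ \hline
\bar e_\emptyset&00&00&00&00&00&00&00\\
\bar e_0&01&00&00&01&00&00&11\\
\bar e_1&00&10&11&00&10&11&11\\
\bar x_1&11&00&10&11&00&10&10\\
\bar g^c_{h,v}&h(1)&h(0)&h(\kappa_1)&v(1)&v(0)&v(\kappa_1)&0
\end{array}
\]
The functions $\bar e^1_\emptyset$ and $\bar g^c_{0,0}$ both vanish on these seven columns and are $1$ on the $\omega_c$, but the polymorphism has to send the first to $1$ and the second to a bit of $w_0$; only the columns $\theta_j$ tell them apart. The column $J$ is needed as well. The triple $(\bar e_\emptyset,\bar g_{1,v},\bar g_{6,v})$ matches the table of $SH^E$ on the six columns of classes $W,K$: it reads $(\mathsf{eq},\mathbf 0|\mathbf 1)$ twice on $W_H$ and $(00,\mathbf 1|\mathbf 0)$ on $K_H$. Without $J$ the polymorphism would have to satisfy $(\tau(1,v),\tau(6,v))\in\mathrm{Hor}$. At $J$ the inputs $(00,\mathbf 0)$ are not allowed; this does the work of the letter $\mathsf{no}$ in $\mathbf A$.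
\end{example}

\begin{lemma}\label{lem:cols3}
For each $i\in C'$ the assignment $\xi\mapsto\bar\xi(i)$ satisfies all atoms of $\Psi$, through live tuples of the class of $i$.
\end{lemma}

\begin{proof}
The parameters show the pattern of the class of $i$. At $\theta_j$ and $\omega_c$ the value of a function depends only on its role and agrees with the unique live tuple. Consider the other columns.

\emph{$\mathrm{Init},\mathrm{First},\mathrm{Last},\mathrm{Next}$.} The pair $\bar e_\emptyset$ is $\mathsf{eq}$ on $W$ and $00$ on $K,J$. On $W$ the two bits of $\bar x_k$ are equal. At index $j$ of $K$ or $J$, $\bar x_1$ is $\mathsf M$ or $\mathsf L$, $\bar x_n$ is $\mathsf M$ or $\mathsf G$, and $(\bar x_k,\bar x_{k+1})$ is $(\mathsf L,\mathsf L)$, $(\mathsf L,\mathsf M)$, $(\mathsf M,\mathsf G)$, $(\mathsf G,\mathsf G)$ for $j>k+1$, $j=k+1$, $j=k$, $j<k$.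

\emph{$R_b$}, with $k=|u|+1$. On $W$ this is the recursion for $\mathrm{cmp}$ from the proof of Lemma~\ref{lem:cols}. At index $j>k$, $j=k$, $j<k$ the tuples are $(00,\mathsf L|00)$, $(00,\mathsf M|bb)$, $(u_ju_j,\mathsf G|u_ju_j)$ on $K$, and $(00,\mathsf L|00)$, $(00,\mathsf M|11)$, $(11,\mathsf G|11)$ on $J$.

\emph{$In_{w_s}$.} At $(W,s')$ with $s'\ne s$ the tuple is $(\mathsf{lt},w_{s'}|\mathbf 0)$ or $(\mathsf{gt},w_{s'}|\mathbf 0)$, and at $(W,s)$ it is $(\mathsf{eq},w_s|\mathbf 0)$. At $(K_H,j)$ it is $(s_js_j,\mathbf 0|s_j^\ell)$, at $(K_V,j)$ it is $(s_js_j,\mathbf 0|\mathbf 0)$, and at $(J,j)$ it is $(11,\mathbf 0|\mathbf 0)$.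

\emph{$SH^E$}, where $h$ has carry index $s$. At $(W_H,s')$ the control is $\mathsf{lt},\mathsf{eq},\mathsf{gt}$ for $s'<s$, $s'=s$, $s'>s$, and the digit of $h$ changes from $1$ to $0$, from $0$ to $1$, or not at all. At $(K_H,j)$ the control is $s_js_j$ and the digit changes from $1$ to $0$. On $W_V,K_V$ the $g$-entries show a digit of $v$, which does not change, and the control is some $\alpha$, respectively $s_js_j$. On $J$ the tuple is $(11,\mathbf 0|\mathbf 0)$.

\emph{$SH^X$}, where $h$ has carry index $\kappa_k$. On $W_H,W_V$ the control is $s_ks_k$ and no digit changes. At $(K_H,j)$ the control is $\mathsf L,\mathsf M,\mathsf G$ for $j>k$, $j=k$, $j<k$, and the digit of $h$ changes from $1$ to $0$, from $0$ to $1$, or not at all. On $K_V$ no digit changes, and on $J$ the $g$-entries are $0$.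

\emph{$SV^E,SV^X$.} Let $\psi$ be the involution of $C'$ that exchanges $(W_H,s)$ with $(W_V,s)$ and $(K_H,j)$ with $(K_V,j)$ and fixes the other columns. Then $\bar e^i_u\circ\psi=\bar e^i_u$, $\bar x^i_k\circ\psi=\bar x^i_k$ and $\bar g^c_{h,v}\circ\psi=\bar g^c_{v,h}$. So the non-parameter part of the $SV$-atom on $(\mathrm{ctl}(v),g_{h,v},g_{h,v+1})$ at $i$ equals that of the $SH$-atom on $(\mathrm{ctl}(v),g_{v,h},g_{v+1,h})$ at $\psi(i)$. It is listed for $SH$ in the class of $\psi(i)$, hence for $SV$ in the class of $i$.
\end{proof}

\subsection{All solutions of $\Psi$}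

\begin{lemma}\label{lem:sols3}
Let $\mathbf z$ be a tuple of values in $B$ for the free variables of $\Psi$.
\begin{enumerate}
\item[(a)] Suppose that $\mathbf z$ has an entry $\infty$. Starting from the given value $\varepsilon_\emptyset$ of $e_\emptyset$, compute $\varepsilon_{ub}=(\infty,\infty)$ if an input of $R_b(d,\varepsilon_u,x_{|u|+1},\cdot)$ is $\infty$, and otherwise let $\varepsilon_{ub}$ be the unique output, with \emph{failure} if there is none. Then $\Psi(\mathbf z)$ holds if and only if the atoms $\mathrm{Init},\mathrm{First},\mathrm{Next},\mathrm{Last}$ hold and no failure occurs.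
\item[(b)] Suppose that $\mathbf z$ has no entry $\infty$ and $\mathbf z\ne t$. Then $\Psi(\mathbf z)$ holds if and only if there is a column $i\in C'$ such that $\mathbf z$ assigns $\bar\xi(i)$ to each free variable $\xi$.
\item[(c)] $\Psi(t)$ holds if and only if there is a tiling for $w$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose that the conditions hold. Put $e_u=\varepsilon_u$ and set all $g$-variables to $\infty$. The $R_b$-atoms hold by construction, and the step atoms hold because their block $g$ is an input. If $\infty$ occurs in $d$ or $y$, the $In$-atoms have an input $\infty$. Otherwise it occurs in $e_\emptyset$ or in some $x_k$; then $\varepsilon_u=(\infty,\infty)$ for all $|u|\ge1$, respectively $|u|\ge k$, which includes $|u|=n\ge1$, and again the $In$-atoms hold. Conversely, given a solution, the induction in the proof of Lemma~\ref{lem:sols}(a), with Lemma~\ref{lem:det3} in place of Lemma~\ref{lem:det}, shows that each $\varepsilon_u$ is computed without failure and contains $\infty$ or agrees with the value of $e_u$ in the solution.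

(b) One direction is Lemma~\ref{lem:cols3}. For the other take a solution. By $\mathrm{Init}$ and Lemma~\ref{lem:det3}, $d$ is the pattern of a class $\gamma$, and every atom without $\infty$ among its inputs holds through a live tuple of class $\gamma$. By induction on $|u|$ all $e_u$ lie in $\{0,1\}^2$, so this applies to all atoms except possibly the step atoms.
\begin{itemize}
\item $\gamma=\star$: $\mathrm{Init}$ gives $e_\emptyset=11$, $\mathrm{First}$ and $\mathrm{Next}$ give $x_k=11$ for all $k$, and an $In$-atom gives $y=\mathbf 1$. So $\mathbf z=t$, which is excluded.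
\item $\gamma\in\{W_H,W_V\}$: $e_\emptyset=\mathsf{eq}$, and $\mathrm{First},\mathrm{Next}$ give $x_k=s_ks_k$ for a word $s$. Along the prefixes of $s$ the $R_b$-atoms keep the value $\mathsf{eq}$, so $e_s=\mathsf{eq}$ and $In_{w_s}$ gives $y=w_s$. This is the column $(\gamma,s)$.
\item $\gamma\in\{K_H,K_V,J\}$: $e_\emptyset=00$. The sequence $x_1,\dots,x_n$ starts with $\mathsf L$ or $\mathsf M$, ends with $\mathsf M$ or $\mathsf G$, and moves only along $\mathsf L\to\mathsf L,\mathsf M$; $\mathsf M\to\mathsf G$; $\mathsf G\to\mathsf G$. So it is $\mathsf L^{j-1}\mathsf M\mathsf G^{n-j}$ for some $j$. An $In$-atom gives $y=\mathbf 0$. This is the column $(\gamma,j)$.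
\item $\gamma=\theta_j$ or $\omega_c$: each free variable with a role occurs in one of the atoms $\mathrm{Init},\mathrm{First},\mathrm{Next},In$, so it has the value that the unique live tuple prescribes for its role. This is the column $\gamma$.
\end{itemize}

(c) Now $d$ is the pattern of $\star$, so an atom without $\infty$ among its inputs must hold through a $\star$-tuple. The atoms $\mathrm{Init},\mathrm{First},\mathrm{Next},\mathrm{Last}$ hold. The $R_b$-atoms say that all $e_u$ are $11$, and the $In$-atoms say that $g_{j,0}=w_j$ for $j<N$. All controls are $11$. From $g_{0,0}\in T$ the horizontal step atoms with $v=0$, and then the vertical ones, put all $g_{h,v}$ in $T$, and for such values they state exactly $\mathrm{Hor}$ and $\mathrm{Ver}$. So the solutions correspond to the tilings for $w$.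
\end{proof}

\subsection{Rigidity of the parameters}

Suppose that special functions fill the input positions of a relation that holds columnwise. Every column then carries a live tuple, but a priori of any class, even $\star$, because the parameter positions might be filled by other special functions or by the parameters in another order. The patterns were chosen to prevent this: the columns $\omega_c$, $\theta_1$, $\theta_{m-1}$ force all parameters to occur, and the chain of $\theta$-patterns fixes their order.

\begin{lemma}\label{lem:param}
Let $\zeta_1,\dots,\zeta_m$ be special functions such that at every column $i\in C'$ the set $\{c:\zeta_c(i)=1\}$ is the pattern of some class, $\star$ included. Then $\zeta_c=\bar d_c$ for all $c$.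
\end{lemma}

\begin{proof}
We use Lemma~\ref{lem:sep}(a) and the fact that $[m]$ and $\emptyset$ are not patterns. At $\omega_c$ with $2\le c\le m-1$ some $\zeta$ vanishes, so $\bar d_c$ occurs among the $\zeta$'s. At $\theta_{m-1}$ some $\zeta$ is $1$; it has level $m$, so $\bar d_m$ occurs. At $\theta_1$ some $\zeta$ is $0$; it has level $1$, so $\bar d_1$ occurs. The $m$ parameters are distinct, hence $\zeta_c=\bar d_{\pi(c)}$ for a permutation $\pi$ of $[m]$.

Let $U_j=\{c:\pi(c)>j\}$ be the set at $\theta_j$. It is a pattern with $m-j$ elements, and $U_1\supset U_2\supset\cdots$. The $\omega$-patterns have $m-1$ elements and the patterns $[k]$ have at most $6$. So for $7\le k\le m-2$ the only pattern with $k$ elements is $\{m-k+1,\dots,m\}$, which gives $U_j=\{j+1,\dots,m\}$ for $2\le j\le m-7$; this range is nonempty as $m\ge10$. For $k\le6$ the patterns with $k$ elements are $\{m-k+1,\dots,m\}$ and $[k]$. If $j\ge m-6$, then $U_j\subseteq U_{m-7}=\{m-6,\dots,m\}$, which omits $1$, so $U_j\ne[m-j]$. Hence $U_j=\{j+1,\dots,m\}$ for all $2\le j\le m-1$. For $3\le c\le m-1$ we get $c\in U_{c-1}\setminus U_c$, that is $\pi(c)=c$,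 and $m\in U_{m-1}$ gives $\pi(m)=m$. It remains to exclude that $\pi$ exchanges $1$ and $2$. At a column of class $W_H$ only $\bar d_1$ is $1$, so the set there is $\{\pi^{-1}(1)\}$. The one-element patterns are $\{1\}$ and $\{m\}$, and $\pi^{-1}(1)\in\{1,2\}$, so $\pi(1)=1$.
\end{proof}

\subsection{A tiling yields a polymorphism}

\begin{lemma}\label{lem:pol3}
Let $\tau$ be a tiling for $w$. Define $f\colon B^{C'}\to B$ by $f(\bar d_c)=[\![c\le6]\!]$, $f(\bar e^i_u)=f(\bar x^i_k)=f(\bar y^c)=1$, $f(\bar g^c_{h,v})=$ the $c$-th bit of $\tau(h,v)$, and $f=\infty$ on all functions that are not special. Then $f$ is well defined and preserves all the relations.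
\end{lemma}

\begin{proof}
The map $f$ is well defined by Lemma~\ref{lem:sep}(c). By Lemma~\ref{lem:absorb} we may consider a tuple of functions that lies columnwise in one of the relations and has special functions in all input positions. These take no value $\infty$, so every column carries a live tuple (Lemma~\ref{lem:det3}). By Lemma~\ref{lem:param} the parameter positions hold $\bar d_1,\dots,\bar d_m$. Hence the live tuple at a column has the class of that column and is never a $\star$-tuple, and the image of the parameter part under $f$ is the pattern $[6]$ of $\star$. An input function in a position of role $\rho$ has the value $[\![\lambda_\rho>j]\!]$ at $\theta_j$, so its level is $\lambda_\rho$, and the value $1$ at $\omega_{\lambda_\rho}$; by Lemma~\ref{lem:sep}(b) it has role $\rho$. As no $\star$-tuple occurs, the output functions are determined by the input functions, and if the inputs are those of an atom of $\Psi$, Lemma~\ref{lem:cols3} identifies the outputs. We show that the image is always a $\star$-tuple. Three matching arguments are used.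
\begin{enumerate}
\item[(E)] In $R_b$, $In_\mu$, $SH^E$, $SV^E$ the block $e$ holds $\bar e^1_u,\bar e^2_{u'}$, and in the rows $J$ and $K$ of the tables its two bits are equal. On $J$ this says $[\![j\le|u|]\!]=[\![j\le|u'|]\!]$ for all $j\in[n]$, so $|u|=|u'|$, and then $K$ gives $u_j=u'_j$ for $j\le|u|$. So $u=u'$. In $In_\mu$, $SH^E$, $SV^E$ the row $J$ demands $11$, so moreover $|u|=n$.
\item[(X)] In $R_b$, $SH^X$, $SV^X$ the block $x$ holds $\bar x^1_k,\bar x^2_{k'}$, and in the rows $W$ its two bits are equal. So $s_k=s_{k'}$ for all $s\in\{0,1\}^n$, and $k=k'$.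
\item[(P)] In the step relations the input block $g$ holds $\bar g^1_{h_1,v_1},\dots,\bar g^\ell_{h_\ell,v_\ell}$, and in the rows $W$ and $K$ it is a constant vector. So all $h_c$ have the same digits, as have all $v_c$, and the block is $\bar g_{h,v}$ for one pair $(h,v)$.
\end{enumerate}

\emph{$\mathrm{Init},\mathrm{First},\mathrm{Next},\mathrm{Last}$.} All role positions are inputs with roles among $E_1,E_2,X_1,X_2$, so their images are $1$, as in the row $\star$.

\emph{$R_b$.} By (E) and (X) the inputs are $\bar e_u,\bar x_k$. At $(J,k)$ the pair $\bar x_k$ is $\mathsf M$, which requires $\bar e_u=00$, so $|u|<k$. At $(J,j)$ with $j<k$ it is $\mathsf G$, which requires $\bar e_u=11$, so $j\le|u|$; hence $|u|\ge k-1$. Thus $k=|u|+1$, the output is $\bar e_{ub}$, and the image is $(11,11|11)$.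

\emph{$In_\mu$.} By (E) the block $e$ is $\bar e_s$ with $|s|=n$, and the block $y$ is $\bar y^1,\dots,\bar y^\ell$, since $\bar y^c$ is the only function of role $Y_c$. At $(W_H,s)$ the inputs are $(\mathsf{eq},w_s)$, so $w_s=\mu$. The output is $\bar g_{\mathrm{val}(s),0}$, with image $\tau(\mathrm{val}(s),0)=w_s=\mu$. The image is $(11,\mathbf 1|\mu)$.

\emph{$SH^E$.} By (E) and (P) the inputs are $\bar e_s$ with $|s|=n$ and $\bar g_{h,v}$. The row $W_H$ gives $h(s)=0$ and $h(s')=1$ for $s'<s$, and the row $K_H$ gives $h(\kappa_j)=1$ for all $j$. So $h<Z-1$ has carry index $s$ and $\mathrm{ctl}(h)=e_s$.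

\emph{$SH^X$.} By (X) and (P) the inputs are $\bar x_k$ and $\bar g_{h,v}$. The row $K_H$ gives $h(\kappa_k)=0$ and $h(\kappa_j)=1$ for $j>k$. So $h<Z-1$ has carry index $\kappa_k$ and $\mathrm{ctl}(h)=x_k$. For both $SH^E$ and $SH^X$ the output is therefore $\bar g_{h+1,v}$, and the image is $(11,\tau(h,v)|\tau(h+1,v))$, a $\star$-tuple because $(\tau(h,v),\tau(h+1,v))\in\mathrm{Hor}$.

\emph{$SV^E,SV^X$.} The rows just used are now the rows $W_V,K_V$, where $\bar g_{h,v}$ shows the digits of $v$. They give $v<Z-1$ and identify the control as $\mathrm{ctl}(v)$. The output is $\bar g_{h,v+1}$, and the image $(11,\tau(h,v)|\tau(h,v+1))$ is a $\star$-tuple because $(\tau(h,v),\tau(h,v+1))\in\mathrm{Ver}$.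
\end{proof}

\subsection{Proof of Theorem~\ref{thm:sharp}}

Let $\varrho$ be the product of the relations $\mathrm{Init}$, $\mathrm{First}$, $\mathrm{Last}$, $\mathrm{Next}$, $R_0$, $R_1$, $In_\mu$ ($\mu\in T$), $SH^E$, $SH^X$, $SV^E$, $SV^X$, and let $\mathbf B=\langle B;\varrho\rangle$. As noted at the start of this section, pp-definability over $\varrho$ and over the set of factors coincide.

By parts (a) and (b) of Lemma~\ref{lem:sols3}, each of the $N^{O(1)}$ candidate tuples $\mathbf z\ne t$ is tested in time polynomial in $N$, so $w\mapsto r$ is computable in polynomial time. If there is no tiling for $w$, then $\Psi(t)$ fails by part (c) and $\Psi$ defines $r$. If $\tau$ is a tiling, let $f$ be the polymorphism of Lemma~\ref{lem:pol3}. The special functions of the free variables lie columnwise in $r$: each column satisfies $\Psi$ by Lemma~\ref{lem:cols3} and differs from $t$ because its class is not $\star$. Their image under $f$ has the pattern of $\star$ at $d$ and $1$ elsewhere, so it is $t\notin r$. By Lemma~\ref{lem:easy}, $r$ is not pp-definable.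

Hence $x\mapsto w\mapsto r$ reduces the complement of the language $\mathcal L$ of Lemma~\ref{lem:tile} to $\operatorname{PP-DEF}(\mathbf B)$, which is therefore co-NEXPTIME-hard, and co-NEXPTIME-complete by Proposition~\ref{prop:upper}. The statements on finitely generated clones and on domains with at most two elements are Proposition~\ref{prop:P}, which also shows that $3$ is the least possible domain size. \qed

\begin{thebibliography}{9}

\bibitem{bkkr}
Bodnarchuk, Kalu\v{z}nin, Kotov and Romov, 1969.

\bibitem{geiger}
Geiger, 1968.

\bibitem{post}
Post, 1941.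

\bibitem{ppdef}
\emph{PP-definability is co-NEXPTIME-complete},
\texttt{https://drops.dagstuhl.de/\allowbreak storage/\allowbreak 16dagstuhl-seminar-proceedings/\allowbreak dsp-vol09441/\allowbreak DagSemProc.09441.4/\allowbreak DagSemProc.09441.4.pdf}

\end{thebibliography}
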